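\title{Suns and balanced double suns maximize the Randi\'c energy of connected graphs}

\begin{abstract}
The Randi\'c energy, or normalized Laplacian energy, of a graph without isolated vertices is the sum of the absolute values of the eigenvalues of $D^{-1/2}AD^{-1/2}$. We prove the conjecture of Gutman, Furtula and Bozkurt that among connected graphs of order $n$ it is maximized by the sun if $n$ is odd and by the balanced double sun if $n$ is even. The maximizer is unique for every $n\neq3$, and for even $n\ge6$ every connected graph other than the double suns and four small trees has energy at most $(n-6)/\sqrt2+4$. The proof is an induction that deletes pendant paths of length two; graphs to which the inductive step does not apply are handled by a weighted Hadamard inequality that bounds the energy by a sum of local terms.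
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a simple graph of order $n$ without isolated vertices, with adjacency matrix $A$, degrees $d_v$ and diagonal degree matrix $D$. Its normalized Laplacian is $\mathcal L=D^{-1/2}(D-A)D^{-1/2}=I-R$, where $R=R(G)=D^{-1/2}AD^{-1/2}$ gives the edge $uv$ the weight $1/\sqrt{d_ud_v}$. If $\rho_1,\dots,\rho_n$ are the eigenvalues of $\mathcal L$, the \emph{normalized Laplacian energy}, or \emph{Randi\'c energy}, of $G$ is
\[
RE(G)=\sum_{i=1}^n|\rho_i-1|,
\]
the sum of the absolute values of the eigenvalues of $R$. The matrix $R$ is similar to $D^{-1}A$, the transition matrix of the simple random walk on $G$, so its eigenvalues lie in $[-1,1]$; they sum to $\operatorname{tr}R=0$. Thus $RE(G)\le n$, with equality for a perfect matching. The question is how large $RE(G)$ can be when $G$ is connected.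

Dense graphs and stars do badly: $R(K_n)$ has the eigenvalue $1$ once and $-1/(n-1)$ with multiplicity $n-1$, and $R(K_{1,n-1})$ has the nonzero eigenvalues $\pm1$, so $RE=2$ in both cases. Cycles reach about $2n/\pi\approx0.637\,n$ (Section~\ref{sec:cycles}). To imitate a perfect matching one wants many disjoint heavy edges. In a connected graph of order at least $3$ an edge has weight at most $1/\sqrt2$, with equality exactly when its ends have degrees $1$ and $2$. Call a pair $(u,z)$ of adjacent vertices with $d_u=2$ and $d_z=1$ a \emph{leg}, and the other neighbor of $u$ its \emph{center}. If $(u,z)$ and $(u',z')$ are disjoint legs with a common center, the vectors $(e_u-e_{u'})\pm(e_z-e_{z'})$ are eigenvectors of $R$ for $\pm1/\sqrt2$. Legs at a common center therefore yield $1/\sqrt2\approx0.707$ per vertex, more than a cycle does, and one guesses that the maximizer consists of as many legs as connectivity and the parity of $n$ allow.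

For $k\ge0$ the \emph{$k$-sun} is the tree of order $2k+1$ formed by $k$ paths of length $2$ glued at a common endpoint, its \emph{central vertex}; the $0$-sun is a single vertex and the $1$-sun is $P_3$ with an end vertex as central vertex. For odd $n\ge3$ the $\frac{n-1}2$-sun is \emph{the sun} of order $n$. For $p,q\ge0$ the \emph{double sun} $DS(p,q)$ is obtained from a $p$-sun and a $q$-sun by joining the central vertices with an edge. For even $n\ge2$ the \emph{balanced double sun} is $DS(\lceil\frac{n-2}4\rceil,\lfloor\frac{n-2}4\rfloor)$; it is $K_2$ for $n=2$ and $P_4$ for $n=4$.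

The conjecture of Gutman, Furtula and Bozkurt, posed as Conjecture~1.1 in \cite{src}, states that for every $n\ge2$ the maximum of $RE$ over the connected graphs of order $n$ is attained by the sun if $n$ is odd and by the balanced double sun if $n$ is even; since these graphs are trees, they then also maximize $RE$ among trees. In \cite{src} this is proved within the class of starlike trees. We prove it in full.

For positive integers $P,Q$ put
\begin{equation}\label{eq:delta}
\delta(P,Q)=\frac{2-(\sqrt P-\sqrt Q)^2}{2PQ}.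
\end{equation}
Let $T(p_1,p_2,p_3,p_4)$ be the tree obtained from a path $v_1v_2v_3v_4$ by attaching $p_i$ legs with center $v_i$, and let $\mathcal E$ be the set of the four trees
\[
T(1,0,0,1)=P_8,\qquad T(1,0,1,0),\qquad T(0,1,1,0),\qquad T(1,0,0,2),
\]
of orders $8,8,8,10$.

\begin{theorem}\label{thm:main}
Let $G$ be a connected graph of order $n\ge2$.
\begin{itemize}
\item[(a)] If $n\ge3$ is odd, then $RE(G)\le\frac{n-3}{\sqrt2}+2$, which is the Randi\'c energy of the sun. For $n\ge5$ equality holds only for the sun.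
\item[(b)] If $n$ is even, then $RE(G)$ is at most the Randi\'c energy of the balanced double sun, with equality only for the balanced double sun. For $n\ge6$ the maximum is $\frac{n-6}{\sqrt2}+2+2\sqrt{1+\delta(P,Q)}$, where $P+Q=\frac{n+2}2$ and $|P-Q|\le1$.
\item[(c)] If $n\ge6$ is even and $G$ is neither a double sun nor a member of $\mathcal E$, then $RE(G)\le\frac{n-6}{\sqrt2}+4$, with equality for $C_6$. This bound is strictly below the maximum in \emph{(b)}.
\end{itemize}
\end{theorem}

For $n=3$ the maximizer is not unique: $R(K_3)$ has eigenvalues $1,-\frac12,-\frac12$ and $R(P_3)$ has $1,0,-1$, so $RE(K_3)=RE(P_3)=2$.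

\section{The deficiency and the plan of the proof}\label{sec:plan}

Throughout,
\[
s=\tfrac1{\sqrt2}=0.70710\ldots,\qquad\kappa=3s-2=0.12132\ldots,\qquad 2\kappa=6s-4=0.24264\ldots
\]
We measure a graph against the rate $s$ per vertex: the \emph{deficiency} of $G$ is
\[
\operatorname{def}(G)=ns-RE(G).
\]
The bound in Theorem~\ref{thm:main}(a) reads $\operatorname{def}(G)\ge\kappa$ and the bound in (c) reads $\operatorname{def}(G)\ge2\kappa$; neither depends on $n$. A leg has two vertices, so attaching it does not lower the deficiency exactly when it raises $RE$ by at most $2s=\sqrt2$. If this always held, (a) would follow by deleting legs, for graphs that have legs. An example shows when it holds and what happens otherwise.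

We compute small spectra by symmetry, as follows. Call $R_{uv}^2=1/(d_ud_v)$ the \emph{squared weight} of the edge $uv$. Suppose $k$ pendant paths (branches) of equal length hang at a vertex $v$. The vectors that are supported on the branches and sum to zero over the $k$ copies of each branch vertex form an invariant subspace, on which $R$ acts as $k-1$ copies of its principal submatrix on one branch. On the orthogonal complement, in the basis of normalized sums of copies, the branches \emph{merge} into one, and the squared weight of the edge to $v$ is multiplied by $k$. In the same way, if $a,b$ have degree $2$ and form a triangle with $v$, then $e_a-e_b$ has eigenvalue $-\frac12$, and $a,b$ merge into one vertex with diagonal entry $\frac12$ and squared weight $1/d_v$ to $v$. What remains in our examples is a symmetric tridiagonal matrix. If its first diagonal entry is $a_1$ and its squared off-diagonal entries are $c_1,c_2,\dots$, expansion along the first row gives the characteristic polynomial $(\lambda-a_1)\pi'-c_1\pi''$, where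 $\pi',\pi''$ belong to the matrix without its first, respectively first two, rows and columns. For zero diagonal and $3,4,5$ vertices this yields
\begin{equation}\label{eq:paths}
\lambda^3-\Sigma_c\lambda,\qquad\lambda^4-\Sigma_c\lambda^2+c_1c_3,\qquad\lambda^5-\Sigma_c\lambda^3+(c_1c_3+c_1c_4+c_2c_4)\lambda,
\end{equation}
where $\Sigma_c$ is the sum of the $c_i$.

\begin{example}\label{ex:star}
Attach a leg at a leaf $y$ of the star $K_{1,k}$, which has $RE=2$. The other $k-1$ leaves merge, contributing only zeros, and there remains a path with squared weights $\frac{k-1}k,\frac1{2k},\frac14,\frac12$. With $x=\frac34-\frac1{2k}$, the polynomial \eqref{eq:paths} is $\lambda^5-(1+x)\lambda^3+x\lambda=\lambda(\lambda^2-1)(\lambda^2-x)$. So the leg raises $RE$ by $2\sqrt x$, and this is at most $\sqrt2$ exactly when $1/k\ge\frac12$. The number $1/k$ is the probability that the random walk on the star started at $y$ returns in two steps. For $k=2$ we pass from $P_3$ to the sun $P_5$ with a gain of exactly $\sqrt2$. For $k\ge3$ the deficiency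 drops, but the new graph is far from extremal: its deficiency is $(k+3)s-2-2\sqrt x>6s-2-\sqrt3>0.5$.
\end{example}

The example contains the whole scheme. A leg attached at a vertex with two-step return probability at least $\frac12$ never lowers the deficiency (Section~\ref{sec:legs}); such a leg is called good, and it can be deleted in an induction. The return probability is below $\frac12$ only if the center has a neighbor of degree at least $3$. In Sections~\ref{sec:hadamard} and~\ref{sec:bad} we bound the deficiency from below by a sum of local terms and show that, when no leg is good, the vertices of degree at least $3$ supply the required $\kappa$ or $2\kappa$. This settles odd $n$ (Section~\ref{sec:odd}).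

For even $n$ the induction cannot be run on statement (b). The balanced double sun has deficiency $2\kappa-\omega$, where $\omega>0$ tends to $0$ as $n$ grows, so the bound inherited from order $n-2$ is in general too weak. We run it on (c) instead. The price is that the graphs that become double suns after the deletion of a leg need a direct estimate; they form two families of trees, and $\mathcal E$ consists of the members that we must set aside (Section~\ref{sec:even}).

\section{The energy as an integral}\label{sec:integral}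

Attaching a leg changes the characteristic polynomial by an explicit factor but moves all of its roots. We therefore express the energy through values of the characteristic polynomial on the imaginary axis. Always $t>0$, $w=t^2$, and
\[
\mathcal I(f)=\frac1\pi\int_0^\infty f\,dt .
\]

\subsection{The logarithmic integral}

For $\gamma\in\mathbb C\setminus(-\infty,0]$ and the principal square root,
\begin{equation}\label{eq:basic}
\mathcal I\Big(\frac1{w+\gamma}\Big)=\frac1{2\sqrt\gamma},
\end{equation}
because this is the arctangent integral for $\gamma>0$ and both sides are analytic in $\gamma$. Join $\gamma'$ to $\gamma$ by a path in the slit plane. Then $\log|\frac{w+\gamma}{w+\gamma'}|=\operatorname{Re}\int_{\gamma'}^\gamma\frac{d\zeta}{w+\zeta}$, and exchanging the integrals gives $\mathcal I(\log|\frac{w+\gamma}{w+\gamma'}|)=\operatorname{Re}(\sqrt\gamma-\sqrt{\gamma'})$. Monotone convergence as $\gamma\downarrow0$ extends this to $\gamma=0$. Hence, for equally many factors above and below and all $\gamma_i,\gamma_i'\in\mathbb C\setminus(-\infty,0)$,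
\begin{equation}\label{eq:log}
\mathcal I\Big(\log\Big|\frac{\prod(w+\gamma_i)}{\prod(w+\gamma_i')}\Big|\Big)=\operatorname{Re}\Big(\sum\sqrt{\gamma_i}-\sum\sqrt{\gamma_i'}\Big).
\end{equation}
If $\varphi$ is monic with real roots $x_i$, then $|\varphi(it)|^2=\prod(w+x_i^2)$. So for monic real-rooted $\varphi,\psi$ of equal degree, with roots $x_i$ and $x_i'$,
\begin{equation}\label{eq:compare}
\sum|x_i|-\sum|x_i'|=2\,\mathcal I\big(\log|\varphi(it)/\psi(it)|\big).
\end{equation}
We apply this to $\varphi_G(\lambda)=\det(\lambda I-R)=\det(\lambda D-A)/\det D$.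

To evaluate \eqref{eq:log} we need $\sum\sqrt{\gamma_i}$ for factors of low degree. If $w^2+e_1w+e_2=(w+\gamma_1)(w+\gamma_2)$ with $e_1,e_2>0$, the $\gamma_i$ are positive or complex conjugate, and squaring gives
\begin{equation}\label{eq:quad}
\sqrt{\gamma_1}+\sqrt{\gamma_2}=\sqrt{e_1+2\sqrt{e_2}}.
\end{equation}
For cubics there is a test that avoids the roots.

\begin{lemma}\label{lem:cubic}
Let $w^3+e_1w^2+e_2w+e_3=\prod_{i=1}^3(w+\gamma_i)$ with $e_1,e_2,e_3>0$, let $S=\sum\sqrt{\gamma_i}$, and put $E(x)=e_1+2\sqrt{e_2+2\sqrt{e_3}\,x}$. Then $S$ is real, and if $S_0>0$ satisfies $S_0^2\ge E(S_0)$, then $S\le S_0$.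
\end{lemma}

\begin{proof}
The cubic has no root $w\ge0$, so no $\gamma_i$ lies in $(-\infty,0]$, and $x_i=\sqrt{\gamma_i}$ has positive real part. One $x_i$ is real and the other two are real or conjugate. Hence $S$, $q=\sum_{i<j}x_ix_j$ and $x_1x_2x_3=\sqrt{e_3}$ are positive reals, with $S^2=e_1+2q$ and $q^2=e_2+2\sqrt{e_3}\,S$. Thus $S$ is a zero of $F(x)=x^2-E(x)$, which is convex on $[0,\infty)$ with $F(0)<0$. So $F<0$ on $[0,S)$, and $F(S_0)\ge0$ forces $S_0\ge S$.
\end{proof}

\subsection{Eliminating the legs}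

We use two determinant identities: the Schur complement formula
\[
\det\begin{pmatrix}X&Y\\Y^{\mathsf T}&Z\end{pmatrix}=\det Z\cdot\det(X-YZ^{-1}Y^{\mathsf T})
\]
for invertible $Z$, to which we refer as \emph{eliminating} the block $Z$, and $\det(X+a\,e_ye_y^{\mathsf T})=\det X\cdot(1+a(X^{-1})_{yy})$ for invertible $X$.

Fix a family of pairwise disjoint legs of $G$ whose centers lie in none of them. Let $V_0$ be the set of the remaining vertices, $N=|V_0|$, $G_0=G[V_0]$ and $A_0=A(G_0)$. For $v\in V_0$ let $p_v$ be the number of legs of the family at $v$, let $N_0(v)$ be the set of neighbors of $v$ in $V_0$ and $r_v=|N_0(v)|$, so that $d_v=p_v+r_v$. Put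
\[
\tau_v=t\Big(d_v+\frac{p_v}{1+2w}\Big),\qquad\Theta=\frac{|\det(i\operatorname{diag}(\tau_v)-A_0)|}{\prod_{v\in V_0}d_vt},\qquad W(G)=2\,\mathcal I(\log\Theta).
\]

\begin{lemma}\label{lem:core}
$RE(G)=\sqrt2\sum_vp_v+W(G)$ and $\operatorname{def}(G)=Ns-W(G)$.
\end{lemma}

\begin{proof}
In $\lambda D-A$ a leg $(u,z)$ has the block with rows $(2\lambda,-1)$ and $(-1,\lambda)$. Its determinant is $2\lambda^2-1$, and the $(u,u)$ entry of its inverse is $\frac\lambda{2\lambda^2-1}$, which equals $\frac{-it}{1+2w}$ at $\lambda=it$. Eliminating all $k=\sum p_v$ legs turns the diagonal entry $itd_v$ into $i\tau_v$. Since $\det D=2^k\prod_{V_0}d_v$, we get $|\varphi_G(it)|=t^N(w+\frac12)^k\,\Theta$. Apply \eqref{eq:compare} with $\psi=\lambda^N(\lambda^2-\frac12)^k$, whose roots have absolute sum $\sqrt2k$, and use $n=N+2k$.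
\end{proof}

The same elimination applies to a vertex $x$ whose only neighbor in $G_0$ is $y$. It subtracts $1/(i\tau_x)$ from the diagonal entry of $y$, so:
\begin{equation}\label{eq:rule}
\text{eliminating $x$ extracts the factor $\tau_x$ and replaces $\tau_y$ by $\tau_y+1/\tau_x$.}
\end{equation}

If $G$ is connected and $n\ge5$, the family of \emph{all} legs is admissible, and we always use it for such $G$. Indeed, two distinct legs that meet share the vertex of degree $2$, and then $G=P_3$; a center that lies in a leg is a leaf, so that $G=P_3$, or has degree $2$ and a leaf neighbor, so that $G=P_4$. We call $V_0$ the \emph{core}. The graph $G_0$ is connected and $N\equiv n\pmod2$. We have $N=1$ if and only if $G$ is a sun and $N=2$ if and only if $G$ is a double sun: in a sun or double sun of order at least $5$ a central vertex of degree $2$ has no leaf neighbor and a central vertex of degree $1$ has a neighbor of degree at least $3$, so no central vertex lies in a leg.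

\subsection{Suns and double suns}

For the $p$-sun, $p\ge1$, we have $N=1$, $d=p$ and $\Theta=1+\frac1{1+2w}=\frac{w+1}{w+1/2}$. By \eqref{eq:log}, $W=2-\sqrt2$, so
\begin{equation}\label{eq:sun}
RE=\sqrt2p+2-\sqrt2=\tfrac{n-3}{\sqrt2}+2,\qquad\operatorname{def}=\kappa.
\end{equation}
For double suns put
\[
K_P=2Pw+2P-1,\qquad\omega(P,Q)=2\big(\sqrt{1+\delta(P,Q)}-1\big)\le\delta(P,Q)\le\frac1{PQ}.
\]
A vertex of degree $P$ with $P-1$ legs has $\tau=tK_P/(1+2w)$. With $\beta=4PQ-2P-2Q+4=(2P-1)(2Q-1)+3>0$, both sides of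
\begin{equation}\label{eq:factor}
wK_PK_Q+(1+2w)^2=(w+1)(4PQw^2+\beta w+1)
\end{equation}
expand to $4PQw^3+(8PQ-2P-2Q+4)w^2+(4PQ-2P-2Q+5)w+1$. Moreover $\frac\beta{4PQ}+\frac1{\sqrt{PQ}}=1+\delta(P,Q)$, so by \eqref{eq:quad}
\begin{equation}\label{eq:quadDS}
w^2+\tfrac\beta{4PQ}w+\tfrac1{4PQ}\quad\text{contributes}\quad\sqrt{1+\delta(P,Q)}\quad\text{to \eqref{eq:log}.}
\end{equation}

\begin{lemma}\label{lem:DS}
Let $P=p+1$, $Q=q+1$ and $n=2p+2q+2$. Then
\[
RE(DS(p,q))=\tfrac{n-6}{\sqrt2}+2+2\sqrt{1+\delta(P,Q)},\qquad\operatorname{def}(DS(p,q))=2\kappa-\omega(P,Q).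
\]
For fixed even $n\ge6$ the energy of a double sun is largest exactly for the balanced one, whose deficiency is less than $2\kappa$.
\end{lemma}

\begin{proof}
Let $x,y$ be the central vertices. By \eqref{eq:rule} and \eqref{eq:factor},
\[
\Theta=\frac{\tau_x\tau_y+1}{PQw}=\frac{wK_PK_Q+(1+2w)^2}{PQw(1+2w)^2}=\frac{(w+1)\big(w^2+\frac\beta{4PQ}w+\frac1{4PQ}\big)}{w(w+\frac12)^2},
\]
so $W=2(1+\sqrt{1+\delta}-2s)$, and Lemma~\ref{lem:core} gives both formulas. Now fix $\Sigma=P+Q=\frac{n+2}2\ge4$ and put $\xi=(PQ)^{-1/2}\ge2/\Sigma$. Then $\delta=\xi-(\frac\Sigma2-1)\xi^2$ is strictly decreasing in $\xi$ for $\xi\ge\frac1{\Sigma-2}$, and $\frac1{\Sigma-2}\le\frac2\Sigma$ because $\Sigma\ge4$. So $\delta$ is largest exactly when $PQ$ is, that is, when $|P-Q|\le1$. In that case $(\sqrt P-\sqrt Q)^2\le(\sqrt P+\sqrt Q)^{-2}<2$, so $\delta>0$ and $\omega>0$.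
\end{proof}

For $p,q\ge1$ the lemma says that two suns contribute $\kappa$ each to the deficiency and that the edge joining them gains $\omega(P,Q)$.

\subsection{Cycles and paths}\label{sec:cycles}

We use $\sum_{k=-h}^h\cos k\theta=\sin((h+\frac12)\theta)/\sin\frac\theta2$ and the period $\pi$ of $|\cos|$. The eigenvalues of $R(C_n)$ are $\cos\frac{2\pi j}n$, $0\le j<n$. For odd $n$ the angles are, modulo $\pi$, the numbers $\frac{k\pi}n$ with $|k|\le\frac{n-1}2$, so $RE(C_n)=1/\sin\frac\pi{2n}$. For $n=2m$ each angle $\frac{k\pi}m$ ($k$ modulo $m$) occurs twice modulo $\pi$. This gives $RE(C_n)=2/\sin\frac\pi n$ for odd $m$; for even $m$ the angle $\frac\pi2$ contributes $0$, we take $h=\frac m2-1$, and $RE(C_n)=2\cot\frac\pi n$. From $\sin y\ge y(1-y^2/6)$ we get $RE(C_n)\le0.64728\,n$ for odd $n\ge5$ (where $y\le\frac\pi{10}$) and $RE(C_n)\le0.654\,n$ for even $n\ge8$ (where $y\le\frac\pi8$). Hence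
\begin{equation}\label{eq:cycles}
\begin{aligned}
&\operatorname{def}(C_n)\ge0.299\ \ (n\ge5\text{ odd}),&&\operatorname{def}(C_n)>0.42\ \ (n\ge8\text{ even}),\\
&\operatorname{def}(C_6)=6s-4=2\kappa,&&\operatorname{def}(C_4)=4s-2>0.82.
\end{aligned}
\end{equation}
The eigenvalues of $R(P_n)$ are $\cos\frac{\pi j}{n-1}$, $0\le j\le n-1$: for $f(i)=\cos\frac{\pi ij}{n-1}$, $0\le i\le n-1$, the average of $f$ over the neighbors of $i$ is $\cos\frac{\pi j}{n-1}\cdot f(i)$, also at both ends. For even $n$ the angles $0$ and $\pi$ coincide modulo $\pi$, and $RE(P_n)=1+1/\sin\frac\pi{2(n-1)}$. So $RE(P_8)<5.4940$ and $RE(P_{10})<6.759$, that is,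
\begin{equation}\label{eq:P8}
\operatorname{def}(P_8)>0.1628,\qquad\operatorname{def}(P_{10})>0.31.
\end{equation}
Since $RE(P_8)>1+\frac{14}\pi>4+\sqrt2$, the path $P_8$ violates the bound of Theorem~\ref{thm:main}(c), so exceptions are unavoidable there.

\section{Attaching legs and suns}\label{sec:legs}

Let $H$ be a bipartite graph without isolated vertices, $y$ a vertex of $H$ and $m=d_y$. The \emph{spectral measure} $\mu$ of $R=R(H)$ at $y$ puts the mass $f(y)^2$ at the eigenvalue of $f$, for each member $f$ of an orthonormal eigenbasis. It is a probability measure on $[-1,1]$ with $\int x^kd\mu=(R^k)_{yy}$. It is even, since changing the sign of $f$ on one color class negates the eigenvalue. We need the moments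
\[
m_2=(R^2)_{yy}=\frac1m\sum_{j\sim y}\frac1{d_j},\qquad m_4=(R^4)_{yy}=\sum_i\big((R^2)_{yi}\big)^2,
\]
where $(R^2)_{yi}$ is the sum of $1/(d_j\sqrt{d_yd_i})$ over the common neighbors $j$ of $y$ and $i$. The moment $m_2$ is the two-step return probability of Example~\ref{ex:star}, and $m_2\ge m_4$ because $x^2\ge x^4$ on $[-1,1]$. Let $\Gamma(\lambda)=[(\lambda D-A)^{-1}]_{yy}=\frac1m\int\frac{d\mu}{\lambda-x}$. Since $\frac{it}{it-x}=\frac{w-itx}{w+x^2}$ and $\mu$ is even,
\begin{equation}\label{eq:sigma}
it\,m\,\Gamma(it)=\sigma(t):=\int\frac w{w+x^2}\,d\mu\in(0,1].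
\end{equation}
This is the only use of bipartiteness: it makes the quantity real. Put $\chi=2\sqrt2-2=0.82842\ldots$

\begin{lemma}\label{lem:leg}
If $H^+$ is obtained from $H$ by attaching a leg at $y$, then
\[
\operatorname{def}(H^+)-\operatorname{def}(H)\ge\frac1{m+1}\big[s(2m_2-1)+\chi(m_2-m_4)\big].
\]
\end{lemma}

\begin{proof}
Let $a=1+\frac1{1+2w}=\frac{w+1}{w+1/2}$. At $\lambda=it$, raising the degree of $y$ by one and eliminating the leg adds $ita$ to the diagonal entry of $y$, so the determinant $\det(\lambda D-A)$ is multiplied by $(2\lambda^2-1)(1+ita\Gamma)=(2\lambda^2-1)\frac{m+a\sigma}m$, while $\det D$ is multiplied by $2\frac{m+1}m$. By \eqref{eq:compare} with $\psi=(\lambda^2-\frac12)\varphi_H$ and $\log(1+x)\le x$,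
\[
RE(H^+)-RE(H)-\sqrt2=2\,\mathcal I\Big(\log\frac{m+a\sigma}{m+1}\Big)\le\frac1{m+1}\,2\,\mathcal I(a\sigma-1)=\frac1{m+1}\int J(|x|)\,d\mu,
\]
where $J(x)=2\,\mathcal I\big(\frac{(w+1)w}{(w+1/2)(w+x^2)}-1\big)$ for $0\le x\le1$. For $x\ne s$ the integrand equals
\[
\frac1{x^2-\frac12}\Big(\frac{-1/4}{w+\frac12}+\frac{x^2-x^4}{w+x^2}\Big),
\]
so \eqref{eq:basic} and $x^3-x+\frac{\sqrt2}4=(x-s)(x^2+sx-\frac12)$ give
\[
J(x)=\frac{x-x^3-\frac{\sqrt2}4}{x^2-\frac12}=\frac1{2x+\sqrt2}-x,
\]
and the last expression holds at $x=s$ by continuity. We bound $J$ by a polynomial in $x^2$, so that only moments remain. Multiplying by $2x+\sqrt2$ shows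
\[
s(1-2x^2)-J(x)=\frac{2x(1-x^2)}{1+\sqrt2x}\ge\chi\,x^2(1-x^2)\qquad(0\le x\le1),
\]
where the inequality holds because $\chi(x+\sqrt2x^2)\le\chi(1+\sqrt2)=2$. Integrating against $\mu$ gives $\int J\,d\mu\le s(1-2m_2)-\chi(m_2-m_4)$.
\end{proof}

To remove the hypothesis of bipartiteness we pass to the \emph{bipartite double cover} $G\times K_2$, with vertices $v^1,v^2$ for $v\in V(G)$ and edges $u^1v^2$, $u^2v^1$ for each edge $uv$. Degrees are preserved and $R(G\times K_2)=R(G)\otimes A(K_2)$ has the eigenvalues $\pm\lambda$ for the eigenvalues $\lambda$ of $R(G)$. Hence $\operatorname{def}(G\times K_2)=2\operatorname{def}(G)$.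

\begin{lemma}\label{lem:good}
Let $G'$ be a graph without isolated vertices and $c$ a vertex with $\sum_{j\sim c}\frac1{d_j}\ge\frac{d_c}2$ (degrees in $G'$). If $G$ is obtained from $G'$ by attaching a leg at $c$, then $\operatorname{def}(G)\ge\operatorname{def}(G')$.
\end{lemma}

\begin{proof}
The graph $G\times K_2$ arises from $G'\times K_2$ by attaching a leg at $c^1$ and then a leg at $c^2$. The first step changes only the degree of $c^1$, which is not a neighbor of $c^2$. So $m_2\ge\frac12$ in both steps, and Lemma~\ref{lem:leg} applies twice.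
\end{proof}

Let $G$ be connected, $n\ge5$. A leg at $c$ is \emph{good} if the graph $G'$ obtained by deleting it satisfies the hypothesis of Lemma~\ref{lem:good}, and \emph{bad} otherwise. Each other leg at $c$ adds $\frac12$ to both sides of the hypothesis, so
\begin{equation}\label{eq:bad}
\text{the legs at $c$ are bad}\iff\sum_{j\in N_0(c)}\Big(1-\frac2{d_j}\Big)>0.
\end{equation}
The term in $\chi$ matters when $G'$ has a deficiency slightly below the target. The next lemma records it for legs attached to a leg.

\begin{lemma}\label{lem:extend}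
Let $G'$ be a tree with a leg $(u,z)$ at $y$ and $P=d_y\ge2$. Attaching a leg at $z$ raises the deficiency by at least $\frac\chi8(1-\frac1P)$, which is at least $0.0517$, and at least $0.069$ if $P\ge3$. Attaching a leg at $u$ raises it by at least $\frac13[\frac sP+\frac\chi4(1-\frac1P)^2]$, which is at least $0.069$, and at least $0.135$ if $P=2$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:leg}. At $z$ we have $m=1$, $m_2=\frac12$ and $(R^2)_{zy}=\frac1{2\sqrt P}$, so $m_4=\frac14+\frac1{4P}$; the bound is $\frac\chi{16}>0.0517$ for $P=2$ and at least $\frac\chi{12}>0.069$ for $P\ge3$. At $u$ we have $m=2$ and $m_2=\frac12(1+\frac1P)$. Each of the other $P-1$ neighbors $i$ of $y$ adds $\frac1{2P^2d_i}\le\frac1{2P^2}$ to $m_4$, so $m_4\le\frac14(1+\frac1P)^2+\frac{P-1}{2P^2}$ and $m_2-m_4\ge\frac14(1-\frac1P)^2$. The function $\frac13[sx+\frac\chi4(1-x)^2]$ increases on $[0,1]$ because $s>\frac\chi2$; it equals $\frac\chi{12}$ at $x=0$ and exceeds $0.135$ at $x=\frac12$.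
\end{proof}

The local bound of Section~\ref{sec:hadamard} sees no deficiency along a long cycle, so cycles that carry few legs need their own estimates. They come from Lemma~\ref{lem:leg} and from the following comparison with a double sun.

\begin{lemma}\label{lem:sun}
Let $H,y,m$ be as above with $m_2\ge\frac12$. Let $p\ge1$, $P=p+1$, $Q=m+1$, and obtain $H^*$ by joining $y$ to the central vertex $x$ of a new $p$-sun. Then $\operatorname{def}(H^*)\ge\operatorname{def}(H)+\kappa-\omega(P,Q)$.
\end{lemma}

\begin{proof}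
Eliminate the legs at $x$, so that $\tau_x=tK_P/(1+2w)$, and then $x$. The diagonal entry of $y$ grows by $it+i/\tau_x$, which by \eqref{eq:sigma} gives the factor $\frac1m(m+\sigma+\frac\sigma{t\tau_x})$. Since $\det D$ is multiplied by $2^pPQ/m$, comparison with $\lambda(\lambda^2-\frac12)^p\varphi_H$ yields
\[
RE(H^*)-RE(H)=\sqrt2p+2\,\mathcal I\Big(\log\frac{(\tau_x/t)(m+\sigma)+\sigma/w}{PQ}\Big).
\]
The function $\xi\mapsto\frac w{w+\xi}$ is convex, so on $[0,1]$ it lies below its chord $1-\frac\xi{1+w}$. Hence $\sigma\le1-\frac{m_2}{1+w}\le\frac{1+2w}{2(w+1)}$ and $m+\sigma\le\frac{K_Q}{2(w+1)}$. By \eqref{eq:factor} the argument of the logarithm is at most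
\[
\frac{wK_PK_Q+(1+2w)^2}{2PQ\,w(w+1)(1+2w)}=\frac{w^2+\frac\beta{4PQ}w+\frac1{4PQ}}{w(w+\frac12)},
\]
so by \eqref{eq:quadDS} the energy rises by at most $\sqrt2p+2\sqrt{1+\delta}-\sqrt2$. By \eqref{eq:sun} this is the energy of the $p$-sun plus $\omega(P,Q)$.
\end{proof}

\begin{corollary}\label{cor:odd}
If $G$ is an odd cycle $C_k$, $k\ge5$, with one vertex joined to the central vertex of a $p$-sun, $p\ge1$, then $\operatorname{def}(G)>2\kappa$.
\end{corollary}

\begin{proof}
$G\times K_2$ is $C_{2k}=C_k\times K_2$ with $p$-suns joined to two antipodal, hence nonadjacent, vertices. Lemma~\ref{lem:sun} applies twice with $m_2=\frac12$ and $Q=3$. Halving, and using \eqref{eq:cycles} and $\omega(P,3)\le\frac1{3P}\le\frac16$, we get $\operatorname{def}(G)\ge0.299+0.1213-\frac16>0.253$.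
\end{proof}

\begin{corollary}\label{cor:even}
If $G$ is an even cycle $C_k$, $k\ge4$, with one leg at each of two adjacent vertices, then $\operatorname{def}(G)>2\kappa$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:leg} twice, with $m=2$. In the first step $m_2=\frac12$, in the second $m_2=\frac12(\frac12+\frac13)=\frac5{12}$. For $k=4$ drop the terms in $\chi$: $\operatorname{def}(G)\ge0.82-\frac13\cdot\frac s6>2\kappa$. Let $k\ge6$. In the first step two vertices are at distance $2$, $m_4=\frac14+\frac2{16}$, $m_2-m_4=\frac18$, and the deficiency rises by at least $\frac\chi{24}>0.0345$. In the second step two vertices are reached through the neighbor of degree $3$ and one through the neighbor of degree $2$, so $m_4=\frac{25}{144}+\frac2{36}+\frac1{16}=\frac7{24}$, $m_2-m_4=\frac18$, and the deficiency falls by at most $\frac13(\frac s6-\frac\chi8)<0.0048$. Finally $\operatorname{def}(C_k)\ge2\kappa$ by \eqref{eq:cycles}.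
\end{proof}

\section{A weighted Hadamard bound}\label{sec:hadamard}

Let $G$ be connected with $n\ge5$ and $N\ge3$. By Lemma~\ref{lem:core}, a lower bound for the deficiency requires an upper bound for a determinant. Hadamard's inequality states that $|\det M|$ is at most the product of the Euclidean norms of the rows of a complex matrix $M$; after taking logarithms it gives one term per vertex. Two preparations improve it. A leaf in the core would contribute $s-1<0$ to the plain bound, so we eliminate these leaves exactly. And we conjugate by a diagonal matrix, which keeps the determinant and moves weight between rows.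

\subsection{The local bound}

Let $L$ be the set of leaves of $G$ in $V_0$. The neighbor of such a leaf has degree at least $3$, since otherwise the leaf would lie in a leg, and so belongs to $V_1=V_0\setminus L$. Let $\ell_v$ be the number of neighbors of $v$ in $L$. By \eqref{eq:rule}, eliminating $L$ extracts $t^{|L|}$ and leaves $M=i\operatorname{diag}(\tilde\tau_v)-A(G[V_1])$ with $\tilde\tau_v=\tau_v+\ell_v/t$. For positive weights $\nu_v$, the matrix with entries $\sqrt{\nu_v/\nu_j}\,M_{vj}$ has the same determinant, and its row $v$ has squared norm $\tilde\tau_v^2+\nu_v\sum_j\nu_j^{-1}$, summed over the neighbors $j$ of $v$ in $V_1$. Put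
\[
U_v=\frac{\tilde\tau_v}{d_vt}=1+\frac{p_v/d_v}{1+2w}+\frac{\ell_v/d_v}w,\qquad\alpha_v=\frac{\nu_v}{d_v^2}\sum_j\frac1{\nu_j}.
\]
Then $\Theta^2\le\prod_{v\in V_1}(U_v^2+\alpha_v/w)$, and with $N=\sum_{V_1}(1+\ell_v)$ Lemma~\ref{lem:core} gives
\begin{equation}\label{eq:hadamard}
\operatorname{def}(G)\ge\sum_{v\in V_1}\Phi_v,\qquad\Phi_v=(1+\ell_v)s-\mathcal I\big(\log(U_v^2+\alpha_v/w)\big).
\end{equation}
We drop the index $v$ where possible. Two cases can be evaluated directly.

If $p=0$, then $U^2+\frac\alpha w=w^{-2}\big(w^2+(\frac{2\ell}d+\alpha)w+\frac{\ell^2}{d^2}\big)$, and \eqref{eq:quad} (for $\ell=0$, \eqref{eq:log}) gives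
\begin{equation}\label{eq:p0}
\Phi=(1+\ell)s-\sqrt{4\ell/d+\alpha}.
\end{equation}
For a $d$-regular graph with constant weights this reads $\operatorname{def}(G)\ge n(s-d^{-1/2})$: ample for $d\ge3$, and only $0$ for cycles.

If $p\ge1$, put $b^2=\frac12(1+\frac pd)=1-\frac r{2d}$, so that $1+\frac{p/d}{1+2w}=\frac{w+b^2}{w+1/2}$. If moreover $\ell=0$, then $U^2+\frac\alpha w$ is the cubic $w(w+b^2)^2+\alpha(w+\frac12)^2$ divided by $w(w+\frac12)^2$, and
\begin{equation}\label{eq:l0}
\Phi=3s-S,\qquad e_1=2b^2+\alpha,\quad e_2=b^4+\alpha,\quad2\sqrt{e_3}=\sqrt\alpha,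
\end{equation}
with $S$ as in Lemma~\ref{lem:cubic}.

We choose $\nu_v=\min(d_v,3)$; all degrees in $V_1$ are at least $2$. The choice $\nu_v=d_v$ would make $\alpha_v$ the part of the return probability $m_2$ that comes from neighbors in $V_1$; the truncation makes $\alpha_v$ depend on few parameters. Call $v\in V_0$ \emph{big} if $d_v\ge3$, and let $\mathcal B$ be the set of big vertices. If a big vertex has $n_2$ neighbors of degree $2$ in $V_1$ and $n_3$ big neighbors, then
\[
r=\ell+n_2+n_3,\qquad\alpha=q/d^2,\qquad q=\tfrac32n_2+n_3.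
\]
A vertex of degree $2$ in $V_1$ has $\ell=0$, and $p=2$ would give $N=1$. So it is a \emph{link} ($p=0$, two neighbors in $V_1$) or a \emph{stub} ($p=1$, one neighbor in $V_1$). A big vertex with $r=1$ is called \emph{terminal}.

\subsection{Charges}

For the rest of this section assume that all legs of $G$ are bad; there may be none. In \eqref{eq:bad} a leaf contributes $-1$, a vertex of degree $2$ contributes $0$, and a big vertex less than $1$. Therefore
\begin{equation}\label{eq:n3}
\text{every center has at least $\ell+1$ big neighbors.}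
\end{equation}
This is the only way the assumption enters. By \eqref{eq:n3}, the core neighbor of a stub is big, so each neighbor of a link is a link or big; and a terminal vertex has $\ell=0$ and a big core neighbor, which is not terminal because $N\ge3$.

A link with $0,1,2$ big neighbors has $\alpha=\frac12,\frac5{12},\frac13$, so by \eqref{eq:p0} $\Phi$ equals $0$, $g:=s-\sqrt{5/12}=0.06160\ldots$ and $s-\frac1{\sqrt3}=0.1297\ldots\ge2g$. A stub has $b^2=\frac34$, $\alpha=\frac16$, and $\Phi\ge0.079$ by the first row of Table~\ref{tab:cubic}. Let each link give $g$ to each of its big neighbors and each stub give $0.079$ to its big neighbor. The \emph{charge} $\operatorname{ch}(v)$ of a big vertex is $\Phi_v$ plus what it receives. Then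
\begin{equation}\label{eq:charge}
\operatorname{def}(G)\ge\sum_{v\in\mathcal B}\operatorname{ch}(v),\qquad\operatorname{ch}(v)\ge\Phi_v+gn_2.
\end{equation}

\begin{table}[ht]
\centering
\small
\begin{tabular}{c|ccc|cccc|c}
$(n_2,n_3,d)$&$\alpha$&$e_1$&$e_2$&$S_0$&$\sqrt\alpha S_0\le$&$E(S_0)<$&$S_0^2>$&$\Phi\ge$\\\hline
stub&$1/6$&$5/3$&$35/48$&$2.0423$&$0.83377$&$4.1671$&$4.1709$&$0.079$\\
$(0,2,3)$&$2/9$&$14/9$&$2/3$&$2.0263$&$0.95521$&$4.1027$&$4.1058$&$0.095$\\
$(1,1,3)$&$5/18$&$29/18$&$13/18$&$2.0753$&$1.09378$&$4.3064$&$4.3068$&$0.046$\\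
$(1,1,4)$&$5/32$&$53/32$&$23/32$&$2.031$&$0.80283$&$4.1234$&$4.1249$&$0.0903$\\
$(2,1,4)$&$1/4$&$3/2$&$41/64$&$2.0173$&$1.00865$&$4.0686$&$4.0694$&$0.104$
\end{tabular}
\caption{Lemma~\ref{lem:cubic} applied to \eqref{eq:l0} for centers with $\ell=0$. Here $E(S_0)=e_1+2\sqrt{e_2+\sqrt\alpha S_0}$, and $\Phi\ge3s-S_0$ with $3s=2.12132\ldots$}\label{tab:cubic}
\end{table}

\begin{lemma}\label{lem:charge}
Let all legs be bad. The charge of a big vertex has the following lower bounds.
\begin{center}
\begin{tabular}{llll}
&$p,\ell$&further condition&$\operatorname{ch}\ge$\\\hline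
\emph{(C1)}&$p=0,\ \ell=0$&none&$0.1297$\\
\emph{(C2)}&&$d=3,\ n_2=2$&$0.1636$; $0.181$ if adjacent to a stub\\
\emph{(C3)}&&$d=n_2=3$&$0.1848$\\
\emph{(C4)}&&$d\ge4,\ n_2\ge3$&$0.279$\\
\emph{(C5)}&$p=0,\ \ell\ge1$&none&$0.1669$; $0.2065$ if $n_3\le1$; $0.2464$ if $n_3=0$\\
\emph{(C6)}&$p\ge1,\ \ell\ge1$&none&$\kappa$\\
\emph{(C7)}&$p\ge1,\ \ell=0$&$r=1$ (terminal)&$0.0672$; $0.0905$ if $d\ge4$\\
\emph{(C8)}&&$r=2,\ n_3=2$&$0.095$\\
\emph{(C9)}&&$r=2,\ n_3=1$&$0.1076$; $0.125$ if adjacent to a stub;\\
&&&$0.1426$ if $d\ge4$\\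
\emph{(C10)}&&$r\ge3$&$\kappa$; $0.227$ if $n_2\ge2$
\end{tabular}
\end{center}
In particular every charge is at least $0.0672$, at least $0.095$ for a non-terminal vertex, and at least $\kappa$ if $r\ge3$.
\end{lemma}

\begin{proof}
\emph{(C1)--(C4).} Here $d=n_2+n_3$ and $\Phi=s-\sqrt\alpha$. If $n_2=0$, then $\alpha=\frac1d\le\frac13$ and $\Phi>0.1297$. If $d=3$ and $n_2=1,2,3$, then $\alpha=\frac7{18},\frac49,\frac12$, so $\Phi>0.0834$, $\Phi>0.0404$, $\Phi=0$, and adding $gn_2$ gives $0.145$, $0.1636$, $0.1848$; for $n_2=2$ with a stub we get $0.0404+g+0.079>0.181$. If $d\ge4$, then $\alpha\le\frac3{2d}\le\frac38$ and $\Phi>0.0947$, so the charge exceeds $0.156$ for $n_2\ge1$ and $0.279$ for $n_2\ge3$.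

\emph{(C5).} Use \eqref{eq:p0} and $\alpha\le\frac{3(d-\ell)}{2d^2}$. For $\ell=1$, $d=3$ and $n_2=2,1,0$ (so $n_3=0,1,2$) we have $\frac43+\alpha=\frac53,\frac{29}{18},\frac{14}9$ and $\Phi>0.1232,\ 0.1449,\ 0.1669$; adding $gn_2$ gives $0.2464,\ 0.2065,\ 0.1669$. For $\ell=1$, $d\ge4$ the bound $\frac4d+\frac{3(d-1)}{2d^2}$ decreases in $d$ and is $1.28125$ at $d=4$, so $\Phi>0.282$. For $\ell=2$ the bound $\frac8d+\frac{3(d-2)}{2d^2}$ is $\frac{17}6$ at $d=3$ and below $2+\frac38$ for $d\ge4$, so $\Phi\ge3s-\sqrt{17/6}>0.438$. For $\ell\ge3$ we have $\alpha\le\frac{4(d-\ell)}d$, so $\frac{4\ell}d+\alpha\le4$ and $\Phi\ge4s-2>0.82$.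

\emph{(C6).} We have $U\le\frac{w+b^2}{w+1/2}(1+\frac{\ell/d}w)$ and $\frac{w+b^2}{w+1/2}\ge1$, so $U^2+\frac\alpha w\le(\frac{w+b^2}{w+1/2})^2\big((1+\frac{\ell/d}w)^2+\frac\alpha w\big)$ and
\[
\Phi\ge(3+\ell)s-2b-\sqrt{4\ell/d+\alpha}.
\]
Let $\ell=1$. By \eqref{eq:n3}, $n_3\ge2$, so $r\ge3$, $d\ge4$ and $q=\frac32(r-1)-\frac12n_3\le\frac32r-\frac52$. Since $b\le1-\frac r{4d}$, the bound $\Phi\ge\kappa$ follows from $\sqrt{4/d+\alpha}\le s+\frac r{2d}$, hence, after squaring, from
\[
\frac12-\frac{4-sr}d+\frac{(r-3)^2+1}{4d^2}\ge0,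
\]
which holds because $\frac{4-sr}d\le\frac{4-3s}4<\frac12$. Let $\ell\ge2$. Then $r\ge2\ell+1$, $d\ge2\ell+2\ge6$, $\alpha\le\frac3{2d}\le\frac14$ and $b\le1$. For $\ell=2$, $\Phi\ge5s-2-\sqrt{\frac43+\frac14}>0.27$. For $\ell\ge3$, $\frac{4\ell}d<2$ and $\Phi\ge6s-2-\frac32>0.7$.

\emph{(C7).} Here $\alpha=d^{-2}$ and $b^2=1-\frac1{2d}$. The cubic in \eqref{eq:l0} vanishes at $w=-1$, since $-(b^2-1)^2+\frac\alpha4=0$; the quotient is $w^2+(e_1-1)w+e_3$. By \eqref{eq:quad}, $S=1+\sqrt{2b^2+\alpha-1+\sqrt\alpha}=1+\sqrt{1+d^{-2}}$, so $\Phi=\kappa+1-\sqrt{1+d^{-2}}$. This increases with $d$ and exceeds $0.0672$ at $d=3$ and $0.0905$ at $d=4$.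

\emph{A test for $\Phi\ge\kappa$ when $p\ge1$, $\ell=0$.} Put $\varepsilon=r/d$, so $b^2=1-\frac\varepsilon2$. With $S_0=2$ the condition of Lemma~\ref{lem:cubic} is $(1+\frac{\varepsilon-\alpha}2)^2\ge(1-\frac\varepsilon2)^2+\alpha+2\sqrt\alpha$ together with $1+\frac{\varepsilon-\alpha}2\ge0$. Expanding, the former is $\varepsilon\ge\alpha+\sqrt\alpha+\frac18\alpha(2\varepsilon-\alpha)$. Both follow from $\varepsilon\ge\alpha(1+\frac\varepsilon4)+\sqrt\alpha$. Multiplying by $d$, we see that $\Phi\ge3s-2=\kappa$ whenever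
\begin{equation}\label{eq:test}
r\ge\frac qd\Big(1+\frac r{4d}\Big)+\sqrt q .
\end{equation}
The right side decreases in $d$ and increases in $q$. Note that $d\ge r+1$ and, by \eqref{eq:n3}, $n_3\ge1$.

\emph{(C8).} Here $q=2$. For $d\ge4$, \eqref{eq:test} holds since $0.5625+1.4143<2$. For $d=3$ see Table~\ref{tab:cubic}.

\emph{(C9).} Here $q=\frac52$. The table gives $\Phi\ge0.046$ for $d=3$ and $\Phi\ge0.0903$ for $d=4$. For $d\ge5$ put $y=\frac1d\le0.2$ and $S_0=2.04$. Then $e_1=2-2y+2.5y^2$, $e_2=1-2y+3.5y^2$, $\sqrt\alpha S_0\le3.2256y$, and $2\sqrt{1+x}\le2+x$ gives $E(S_0)\le4-0.7744y+6y^2$. This convex function is at most $4.0852<4.1616=S_0^2$ at both ends of $[0,0.2]$, so $\Phi\ge0.081$. Adding $g$ or $0.079$ gives the three bounds.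

\emph{(C10).} Let $r=3$, so $d\ge4$ and $q\in\{3,\frac72,4\}$. Then \eqref{eq:test} follows from $0.891+1.733\le3$ for $q=3$, from $1.040+1.871\le3$ for $q=\frac72$, and from $0.92+2\le3$ for $q=4$, $d\ge5$. The remaining case $(n_2,n_3,d)=(2,1,4)$ has $\Phi\ge0.104$ by the table and charge at least $0.104+2g>0.227$. For $r\ge4$ we have $q\le\frac32r-\frac12$. If $r=4$, then $1.1\cdot1.2+2.346<4$. If $r\ge5$, the right side of \eqref{eq:test} is below $\frac32\cdot\frac54+\sqrt{1.5r-0.5}$, which is less than $r$ at $r=5$ and grows more slowly than $r$. When $\Phi\ge\kappa$ and $n_2\ge2$, the charge is at least $\kappa+2g>0.227$.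

The last sentence of the lemma is read off from the list; only (C7)--(C9), where $r\le2$, contain bounds below $\kappa$.
\end{proof}

\begin{remark}
The weights are needed for stubs. With $\nu\equiv1$ a stub has $\alpha=\frac14=d^{-2}$, the computation in (C7) applies with $d=2$, and $\Phi=\kappa+1-\frac12\sqrt5<0.004$ instead of $0.079$.
\end{remark}

\section{Graphs without good legs}\label{sec:bad}

With four big vertices the charges add up to more than $2\kappa$. The work lies in the graphs with one or two big vertices. There the charges fall short for the cycles of Corollaries~\ref{cor:odd} and~\ref{cor:even} and for three small graphs, which we treat first. (For a triangle the proof of Corollary~\ref{cor:odd} gives only $2\kappa-\omega$, as $\operatorname{def}(K_3)=\kappa$.)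

\begin{lemma}\label{lem:small}
The deficiency exceeds $2\kappa$ for the tree formed by three paths of length $3$ with a common endpoint, and for the triangle with one vertex joined to the central vertex of a $p$-sun, $p\in\{1,2\}$.
\end{lemma}

\begin{proof}
\emph{The tree} ($n=10$). The squared weights along a branch are $\frac16,\frac14,\frac12$. The principal submatrix on a branch has squared weights $\frac14,\frac12$ and eigenvalues $0,\pm\sqrt{3/4}$, which occur twice. The merged path has squared weights $\frac12,\frac14,\frac12$ and polynomial $\lambda^4-\frac54\lambda^2+\frac14$, with roots $\pm1,\pm\frac12$. So $RE=2\sqrt3+3<6.47<6.828<10s-2\kappa$.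

\emph{The triangles.} Since $\operatorname{tr}R=0$, $RE$ is twice the sum of the positive eigenvalues. For $p=1$ ($n=6$), merging gives the eigenvalue $-\frac12$ and a path with squared weights $\frac13,\frac16,\frac14,\frac12$ and first diagonal entry $\frac12$. Its polynomial is
\[
(\lambda-\tfrac12)(\lambda^4-\tfrac{11}{12}\lambda^2+\tfrac1{12})-\tfrac13(\lambda^3-\tfrac34\lambda)=(\lambda-1)f_1(\lambda),
\]
with $f_1=\lambda^4+\frac12\lambda^3-\frac34\lambda^2-\frac7{24}\lambda+\frac1{24}$. By Descartes' rule of signs (the number of positive roots is at most the number of sign changes among the coefficients), $f_1$ has at most two positive roots. As $f_1(0)>0$, $f_1(0.12)<-0.003$ and $f_1(0.81)>0.009$, they sum to less than $0.93$. So $RE<2(1+0.93)<4=6s-2\kappa$. For $p=2$ ($n=8$), merging gives $-\frac12$, $\pm s$ and squared weights $\frac13,\frac19,\frac13,\frac12$: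
\[
(\lambda-\tfrac12)(\lambda^4-\tfrac{17}{18}\lambda^2+\tfrac1{18})-\tfrac13(\lambda^3-\tfrac56\lambda)=(\lambda-1)f_2(\lambda),
\]
with $f_2=\lambda^4+\frac12\lambda^3-\frac79\lambda^2-\frac{11}{36}\lambda+\frac1{36}$. Here $f_2(0)>0$, $f_2(0.08)<-0.001$ and $f_2(0.85)>0.03$, so $RE<2(1+s+0.93)<5.28<5.414<8s-2\kappa$.
\end{proof}

\begin{proposition}\label{prop:bad}
Let $G$ be connected with $n\ge5$, $N\ge3$, and all legs bad. If $N$ is odd, then $\operatorname{def}(G)>\kappa$. If $N$ is even, then $\operatorname{def}(G)\ge2\kappa$.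
\end{proposition}

\begin{proof}
By \eqref{eq:charge} it suffices to bound the total charge. We use the following \emph{chain property}. Start at a big vertex $v$, step to a neighboring link and follow the links. No link is visited twice, so the path ends at a big vertex, entered from a neighboring link; if it ends at $v$, this link differs from the first one.

\emph{$\mathcal B=\emptyset$.} There are no leaves in the core and, by \eqref{eq:n3}, no centers. So $G=C_n$, and \eqref{eq:cycles} applies.

\emph{$\mathcal B=\{v\}$.} Then $n_3=0$, so $p_v=0$ by \eqref{eq:n3}. If $\ell\ge1$, (C5) gives $0.2464>2\kappa$; if $\ell=0$ and $d\ge4$, (C4) gives $0.279$. Let $\ell=0$, $d=3$. For odd $N$, (C3) gives $0.1848>\kappa$. Let $N$ be even. The degree sum of $G_0$ is $3$, plus $2$ per link, plus $1$ per stub, so the number of stubs is odd; all stubs are adjacent to $v$. With three stubs, $G$ is the tree of Lemma~\ref{lem:small}. With one stub, the chain property shows that $G_0$ is a cycle through $v$, of odd length $N-1$, together with the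 stub. Then $G$ is an odd cycle joined to a $1$-sun, and Corollary~\ref{cor:odd} or Lemma~\ref{lem:small} applies.

\emph{$|\mathcal B|=2$.} For odd $N$ the total is at least $2(0.0672)>\kappa$. Let $N\ge4$ be even; now $n_3\le1$ for both big vertices.

Suppose first that $x\in\mathcal B$ is terminal. The other big vertex $v$ is its core neighbor, is not terminal, and has $n_3=1$; we need $\operatorname{ch}(v)\ge0.176$, as $0.0672+0.176>2\kappa$. If $p_v=0$, this holds by (C5) for $\ell\ge1$, by (C4) for $\ell=0$, $d\ge4$, and by (C2) for $\ell=0$, $d=3$ with a neighboring stub. In the remaining case $v$ has degree $3$ and two neighboring links. Since $x$ has no neighboring link, the chain from $v$ returns to $v$, and $G$ is a cycle of odd length $N-1$ joined to the $p_x$-sun at $x$. Length at least $5$ is Corollary~\ref{cor:odd}. For length $3$, either $d_x\ge4$ and the total is at least $0.1636+0.0905>2\kappa$, or $d_x=3$, $p_x=2$ and Lemma~\ref{lem:small} applies. If $p_v\ge1$, then $\ell=0$ by \eqref{eq:n3} and $r\ge2$. The value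 $r=2$ does not occur: if the second core neighbor of $v$ is a stub, then $N=3$, and if it is a link, the chain through it can end neither at $x$ nor at $v$. So $r\ge3$, $n_2\ge2$, and (C10) gives $0.227$.

Suppose next that no vertex is terminal. Case (C8) is excluded by $n_3\le1$, so both charges are at least $\kappa$ unless some $v\in\mathcal B$ is in case (C9) with $d=3$, $p=1$ and a neighboring link. Then $\operatorname{ch}(v)\ge0.1076$, the other big vertex $v'$ is adjacent to $v$ and has $n_3=1$, and $\operatorname{ch}(v')\ge0.1426$ suffices. If $p_{v'}=0$, then (C2), (C4) or (C5) gives at least $0.1636$. If $p_{v'}\ge1$, then $\ell=0$; for $r\ge3$ (C10) gives $0.227$, and for $r=2$, $d\ge4$ (C9) gives $0.1426$. There remains $r_{v'}=2$, $d_{v'}=3$. The chain through the only link at $v$ must end at $v'$, so $G_0$ is a cycle of even length $N$, the adjacent vertices $v,v'$ carry one leg each, and Corollary~\ref{cor:even} applies.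

\emph{$|\mathcal B|\ge3$.} For odd $N$ the total is at least $3(0.0672)>\kappa$. For even $N$ and $|\mathcal B|\ge4$ it is at least $4(0.0672)>2\kappa$. Let $N$ be even and $|\mathcal B|=3$. Not all three vertices are terminal. If two are, both are adjacent to the third, $v$; since $N\ge4$ and $G_0$ is connected, $r_v\ge3$, and the total is at least $0.1344+0.1213>2\kappa$. If at most one is terminal, the total is at least $0.0672+2(0.095)>2\kappa$.
\end{proof}

\section{Odd order}\label{sec:odd}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]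
By \eqref{eq:sun} we must show $\operatorname{def}(G)\ge\kappa$, with equality for $n\ge5$ only for the sun. We use induction on $n$. For $n=3$, both $K_3$ and $P_3$ have deficiency $3s-2=\kappa$. Let $n\ge5$. If all legs are bad, then $G$ is not a sun, because for a sun the sum in \eqref{eq:bad} is empty; so $N\ge3$ is odd and Proposition~\ref{prop:bad} gives $\operatorname{def}(G)>\kappa$. Otherwise delete a good leg at $c$. The graph $G'$ is connected of order $n-2$, and $\operatorname{def}(G)\ge\operatorname{def}(G')\ge\kappa$ by Lemma~\ref{lem:good} and induction.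

Suppose $\operatorname{def}(G)=\kappa$. Then we are in the second case with $\operatorname{def}(G')=\kappa$, so $G'$ is $K_3$ or a $k$-sun, $k\ge1$. If $G'=K_3$, the first step in the proof of Lemma~\ref{lem:good} attaches a leg to $K_3\times K_2=C_6$, where $m_2-m_4=\frac18$, and raises the deficiency strictly. If $G'$ is a $k$-sun with $k\ge2$ and $c$ lies in a leg, Lemma~\ref{lem:extend} gives a strict increase. If $G'=P_3$ and $c$ is its middle vertex, then $m_2=1$ and Lemma~\ref{lem:leg} gives a strict increase. In the remaining cases, $c$ is the central vertex of $G'$ or an end of $G'=P_3$, and $G$ is a sun.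
\end{proof}

\section{Even order}\label{sec:even}

\subsection{Orders two and four}\label{sec:four}

For $n=2$ the only graph is $K_2$. For $n=4$ there are six connected graphs. The path $P_4=DS(1,0)$ has eigenvalues $\pm1,\pm\frac12$ and $RE=3$. The graphs $K_{1,3}$ and $C_4$ have eigenvalues $\pm1,0,0$, the graph $K_4$ has $1,-\frac13,-\frac13,-\frac13$, and $K_4$ minus an edge has $1,-\frac23,-\frac13,0$ (the differences of the two vertices of degree $3$, respectively $2$, give $-\frac13$ and $0$, and the trace gives $-\frac23$); so $RE=2$ for all four. The triangle with a pendant vertex has $-\frac12$ and the roots of $(\lambda-\frac12)(\lambda^2-\frac13)-\frac13\lambda=(\lambda-1)(\lambda^2+\frac12\lambda-\frac16)$, so $RE=\frac32+\sqrt{11/12}<2.458$. Thus $P_4$ is the unique maximizer, and the other five graphs have deficiency above $0.37>2\kappa$.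

\subsection{How the core changes when a leg is deleted}

Our induction hypothesis excludes double suns, so we must know when deleting a leg produces one.

\begin{lemma}\label{lem:delete}
Let $G$ be connected with $n\ge7$, $N\ge3$, and let $G'$ arise by deleting a leg at $c$. Then $G'$ has the same core as $G$, except in the following two cases, in which its core has $N-2$ vertices.
\begin{itemize}
\item[(i)] $p_c=r_c=1$, the core neighbor $j$ of $c$ has degree $2$, and $(j,c)$ is a leg of $G'$.
\item[(ii)] $p_c=1$, $r_c=2$, one core neighbor $z_0$ of $c$ is a leaf, and $(c,z_0)$ is a leg of $G'$.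
\end{itemize}
\end{lemma}

\begin{proof}
Only the degree of $c$ changes. So the other legs of $G$ remain legs, and a new leg of $G'$ contains $c$; there is at most one, as $G'$ has order at least $5$. If $c$ is its leaf, then $d_c=2$ in $G$, and $p_c=2$ would give $N=1$; this is (i). If $c$ is its vertex of degree $2$, then $d_c=3$ in $G$ and $c$ has a leaf neighbor $z_0$, which lies in $V_0$; here $p_c=2$ would give $N=2$, so this is (ii).
\end{proof}

\subsection{Two families of trees}

The graphs with $N=4$ in cases (i) and (ii) will turn out to be $T(1,0,a,b)$ and $T(0,1,a,b)$. Let $a,b\ge0$, $(a,b)\ne(0,0)$, and put $P=a+2=d_{v_3}$, $Q=b+1=d_{v_4}$. Both trees have order $2(a+b)+6$ and arise from $DS(a+1,b)$, of deficiency $2\kappa-\omega(P,Q)$, by attaching a leg to a leg at the central vertex $x$ of degree $P$. We must show that this step gains at least $\omega(P,Q)$. Lemma~\ref{lem:extend} is too weak for small $P,Q$, so we compare the functions $\Theta$ directly; the three trees have $a+b+1$ legs each. Note $T(p_1,p_2,p_3,p_4)=T(p_4,p_3,p_2,p_1)$.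 Write $\tau_i=\tau_{v_i}$; then $\tau_3=tJ_P/(1+2w)$ with $J_P=2Pw+2P-2$, $\tau_4=tK_Q/(1+2w)$, and $\tau_x=\tau_3+\frac t{1+2w}$ in $DS(a+1,b)$. Eliminating $v_1$, then $v_2$, by \eqref{eq:rule} gives, with $\tilde\tau_2=\tau_2+1/\tau_1$,
\begin{equation}\label{eq:ThetaT}
\Theta=\frac{\tau_1\tilde\tau_2}{d_{v_1}d_{v_2}w}\cdot\frac{(\tau_3+1/\tilde\tau_2)\tau_4+1}{PQw},
\end{equation}
and the second factor is the $\Theta$ of $DS(a+1,b)$ with $1/\tilde\tau_2$ in place of $\frac t{1+2w}$.

\emph{The trees $T(0,1,a,b)$.} Here $\tau_1=t$, $\tau_2=\frac{t(4+6w)}{1+2w}$ and $t\tilde\tau_2=\frac\zeta{1+2w}$ with $\zeta=6w^2+6w+1$. The first factor of \eqref{eq:ThetaT} is $\frac{w^2+w+1/6}{w(w+1/2)}$, and $1/\tilde\tau_2=\frac{t(1+2w)}\zeta\le\frac t{1+2w}$ because $(1+2w)^2\le\zeta$. So the energy exceeds that of $DS(a+1,b)$ by at most $2\sqrt{1+2/\sqrt6}-\sqrt2$, and since the orders differ by $2$,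
\begin{equation}\label{eq:famB}
\operatorname{def}\ge2\kappa-\omega(P,Q)+2\sqrt2-2\sqrt{1+2/\sqrt6}\ge2\kappa-\omega(P,Q)+0.1328.
\end{equation}

\emph{The trees $T(1,0,a,b)$.} Here $\tau_1=\frac{t(3+4w)}{1+2w}$ and $\tilde\tau_2=2t+\frac1{\tau_1}=\frac\eta{t(3+4w)}$ with $\eta=8w^2+8w+1$. The first factor is $\frac{w^2+w+1/8}{w(w+1/2)}$, which contributes $2\sqrt{1+s}-\sqrt2$. Now $\frac1{\tilde\tau_2}-\frac t{1+2w}=\frac{2t(1+w)}{(1+2w)\eta}$ is positive; dividing by $\tau_x=\frac{tK_P}{1+2w}$, we see that the second factor is at most $1+\frac{2(1+w)}{\eta K_P}$ times the $\Theta$ of the double sun. With $\log(1+x)\le x$ and $2\sqrt2-2\sqrt{1+s}>0.2153$,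
\begin{equation}\label{eq:famA}
\operatorname{def}\ge2\kappa-\omega(P,Q)+0.2153-I_P,\qquad I_P=2\,\mathcal I\Big(\frac{2(1+w)}{\eta K_P}\Big).
\end{equation}
For distinct positive $x_1,x_2,x_3$, \eqref{eq:basic} and the identity $\frac1{(w+x^2)(w+y^2)}=\frac1{y^2-x^2}(\frac1{w+x^2}-\frac1{w+y^2})$, used once and then again on the pair $x_1,x_3$, give
\begin{align*}
2\,\mathcal I\Big(\frac1{(w+x_1^2)(w+x_2^2)}\Big)&=\frac1{x_1x_2(x_1+x_2)},\\
2\,\mathcal I\Big(\prod_{i=1}^3\frac1{w+x_i^2}\Big)&=\frac{x_1+x_2+x_3}{x_1x_2x_3(x_1+x_2)(x_2+x_3)(x_3+x_1)}.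
\end{align*}
Write $\eta=8(w+x_1^2)(w+x_2^2)$, so $x_1x_2=8^{-1/2}$ and $x_1+x_2=\sqrt{1+s}$. Then $2\,\mathcal I(1/\eta)<0.2706$, and $\frac{1+w}{K_P}\le\frac1{2P-1}$ gives $I_P\le\frac{0.5412}{2P-1}$. For $P=3$ we need slightly more: $\frac{2(1+w)}{6w+5}=\frac13+\frac{1/18}{w+5/6}$, so with $x_3^2=\frac56$ and $(x_2+x_3)(x_3+x_1)=x_1x_2+x_3(x_1+x_2)+x_3^2>2.379$, the second integral above is below $2.213$ and $I_3<\frac{0.2706}3+\frac{2.213}{144}<0.0902+0.0154$. Hence
\begin{equation}\label{eq:IP}
0.2153-I_P>0.109\ \ (P=3),\qquad0.2153-I_P>0.137\ \ (P\ge4).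
\end{equation}

\emph{Small parameters.} Substituting into \eqref{eq:ThetaT}, the functions $\Theta$ of $T(1,0,a,b)$ and $T(0,1,a,b)$ are
\[
\frac{w\,Y_P K_Q+(1+2w)^2\eta}{4PQ\,w^2(1+2w)^3}\qquad\text{and}\qquad\frac{w\,Z_PK_Q+(1+2w)^2\zeta}{3PQ\,w^2(1+2w)^3},
\]
where $Y_P=J_P\eta+(3+4w)(1+2w)$ and $Z_P=J_P\zeta+(1+2w)^2$. From $J_2=2(1+2w)$ and $J_3=6w+4$,
\begin{align*}
Y_2&=(1+2w)(16w^2+20w+5),&Y_3&=48w^3+88w^2+48w+7,\\
Z_2&=(1+2w)(12w^2+14w+3),&Z_3&=36w^3+64w^2+34w+5.
\end{align*}
One factor $1+2w$ cancels if $P=2$ or if $Q=1$ (as $K_1=1+2w$). We use $(1+2w)\eta=16w^3+24w^2+10w+1$, $(1+2w)\zeta=12w^3+18w^2+8w+1$, $(1+2w)^2\eta=32w^4+64w^3+44w^2+12w+1$, $(1+2w)^2\zeta=24w^4+48w^3+34w^2+10w+1$, and $K_2,K_3,K_4=4w+3,\ 6w+5,\ 8w+7$. The numerators, after cancellation, are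
\begin{align*}
T(1,0,0,2):\ &96w^4+216w^3+154w^2+35w+1,\\
T(1,0,0,3):\ &128w^4+288w^3+204w^2+45w+1,\\
T(0,1,0,2):\ &72w^4+156w^3+106w^2+23w+1,\\
T(1,0,1,0):\ &48w^4+104w^3+72w^2+17w+1,\\
T(0,1,1,0):\ &36w^4+76w^3+52w^2+13w+1,\\
T(1,0,1,1):\ &192w^5+528w^4+520w^3+216w^2+33w+1,\\
T(0,1,1,1):\ &144w^5+388w^4+376w^3+156w^2+25w+1,
\end{align*}
and the denominators are the leading coefficient times $w^2(w+\frac12)^2$, respectively $w^2(w+\frac12)^3$ in the last two lines. The first five numerators are $w+1$ times the cubic in Table~\ref{tab:trees}, the last two are $(w+1)(4w+1)$ times the cubic. With $k=a+b+1$ legs and $S$ as in Lemma~\ref{lem:cubic} for the cubic divided by its leading coefficient, $RE=\sqrt2k+2(1+S-2s)$ in the first five cases and $RE=\sqrt2k+2(1+\frac12+S-3s)$ in the last two. The table applies Lemma~\ref{lem:cubic}. Where it states $\operatorname{def}\ge2\kappa$, the value $S_0$ is the one for which $RE=ns-2\kappa=(n-6)s+4$; here $(1+s)^2>2.914$ and $(\sqrt2+\frac12)^2>3.664$.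

\begin{table}[ht]
\centering
\small
\begin{tabular}{c|c|c|cccc|c}
tree&$(c_3,c_2,c_1)$&$RE-2S$&$S_0$&$2\sqrt{e_3}S_0\le$&$E(S_0)<$&$S_0^2>$&$\operatorname{def}\ge$\\\hline
$T(1,0,0,2)$&$(96,120,34)$&$\sqrt2+2$&$1.7113$&$0.34932$&$2.9276$&$2.9285$&$0.234$\\
$T(1,0,0,3)$&$(128,160,44)$&$2\sqrt2+2$&$1+s$&$0.30178$&$2.858$&$2.914$&$2\kappa$\\
$T(0,1,0,2)$&$(72,84,22)$&$\sqrt2+2$&$1+s$&$0.40237$&$2.851$&$2.914$&$2\kappa$\\
$T(1,0,1,0)$&$(48,56,16)$&$2$&$1.731$&$0.49970$&$2.9922$&$2.9963$&$0.1948$\\
$T(0,1,1,0)$&$(36,40,12)$&$2$&$1.74$&$0.58$&$3.0226$&$3.0275$&$0.1768$\\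
$T(1,0,1,1)$&$(48,72,28)$&$3$&$\sqrt2+\frac12$&$0.55259$&$3.632$&$3.664$&$2\kappa$\\
$T(0,1,1,1)$&$(36,52,20)$&$3$&$\sqrt2+\frac12$&$0.63808$&$3.630$&$3.664$&$2\kappa$
\end{tabular}
\caption{Seven trees. The cubic is $c_3w^3+c_2w^2+c_1w+1$, so $e_1=c_2/c_3$, $e_2=c_1/c_3$, $e_3=1/c_3$.}\label{tab:trees}
\end{table}

\begin{lemma}\label{lem:families}
Let $(a,b)\ne(0,0)$. Then $\operatorname{def}(T(1,0,a,b))\ge2\kappa$ unless $(a,b)$ is $(0,1)$, $(0,2)$ or $(1,0)$, and $\operatorname{def}(T(0,1,a,b))\ge2\kappa$ unless $(a,b)$ is $(0,1)$ or $(1,0)$. The excepted trees are the members of $\mathcal E$.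
\end{lemma}

\begin{proof}
The last claim holds since $T(0,1,0,1)=T(1,0,1,0)$. We compare $\omega(P,Q)\le\delta(P,Q)\le\frac1{PQ}$ with the gains in \eqref{eq:famB}, \eqref{eq:famA} and \eqref{eq:IP}.

Let $P\ge4$. If $Q=1$, the numerator in \eqref{eq:delta} is at most $1$, so $\delta\le\frac1{2P}\le\frac18$; if $Q\ge2$, then $\delta\le\frac18$ as well. Both gains exceed $\frac18$.

Let $P=3$, so $a=1$. For $Q=1$ both trees are excepted, and for $Q=2$ both are in Table~\ref{tab:trees}. For $Q\ge3$ and $T(0,1,1,b)$, $\omega\le\frac19<0.1328$. For $T(1,0,1,b)$, $\omega(3,3)=2(\sqrt{10/9}-1)<0.1083<0.109$, and $\omega\le\frac1{12}<0.109$ for $Q\ge4$.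

Let $P=2$, so $a=0$ and $b\ge1$. The tree $T(0,1,0,b)$ is excepted for $b=1$, in the table for $b=2$, and has $\omega\le\frac18<0.1328$ for $b\ge3$. The tree $T(1,0,0,b)$ is excepted for $b\le2$ and in the table for $b=3$. For $b\ge4$ the legs at $v_4$ are good by \eqref{eq:bad}, since $d_{v_3}=2$; so by Lemma~\ref{lem:good} the deficiency is at least that of $T(1,0,0,b-1)$.
\end{proof}

\subsection{The induction}

\begin{proposition}\label{prop:even}
Let $n\ge6$ be even and let $G$ be connected of order $n$ and not a double sun. Then $\operatorname{def}(G)\ge2\kappa$ or $G\in\mathcal E$.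
\end{proposition}

\begin{proof}
Induction on $n$. The core size $N$ is even and at least $4$. If all legs are bad, use Proposition~\ref{prop:bad}. Otherwise delete a good leg at $c$; the graph $G'$ is connected and $\operatorname{def}(G)\ge\operatorname{def}(G')$.

If $n=6$, then $G'\ne P_4$, since $P_4$ with a leg is $DS(1,1)$ or $DS(2,0)$; so $\operatorname{def}(G')>2\kappa$ by Section~\ref{sec:four}. Let $n\ge8$, and let $N'$ be the core size of $G'$. If $G'$ is neither a double sun nor in $\mathcal E$, induction gives $\operatorname{def}(G')\ge2\kappa$.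

\emph{$G'$ is a double sun.} Then $N'=2$, so $N=4$ and we are in case (i) or (ii) of Lemma~\ref{lem:delete}. In case (i), $j$ has no leg (else $N=2$) and one further core neighbor $k$; the fourth core vertex can be adjacent only to $k$. So $G=T(1,0,a,b)$. In case (ii), $c$ has one further core neighbor $j$, the fourth core vertex is adjacent only to $j$, and $G=T(0,1,a,b)$. As $n\ge8$, $(a,b)\ne(0,0)$, and Lemma~\ref{lem:families} applies.

\emph{$G'\in\mathcal E$ and $N=N'+2$.} Then $G$ is $G'$ with a leg attached at a vertex of a leg, and Lemma~\ref{lem:extend} adds to the bounds of \eqref{eq:P8} and Table~\ref{tab:trees}. From $P_8$ we obtain $P_{10}$, with deficiency above $0.31$, or a tree with deficiency above $0.1628+0.135$. From $T(1,0,0,2)$ we get at least $0.234+0.0517$, from $T(1,0,1,0)$ at least $0.1948+0.0517=0.2465$, and from $T(0,1,1,0)$, where both centers have degree $3$, at least $0.1768+0.069=0.2458$. All exceed $2\kappa$.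

\emph{$G'\in\mathcal E$ and $N=N'$.} The core of $G'$ is $\{v_1,\dots,v_4\}$, so $c=v_i$ for some $i$, and the sum in \eqref{eq:bad} is at most $0$. A neighbor of degree $3$ adds $\frac13$ to this sum.
\begin{itemize}
\item $G'=T(1,0,0,1)$. An end vertex gives $T(1,0,0,2)\in\mathcal E$, an inner vertex gives $T(1,0,1,1)$.
\item $G'=T(1,0,1,0)$, with degrees $2,2,3,1$. The sum is $\frac13$ at $v_2$ and $v_4$, which are thus excluded; $v_1$ gives $T(2,0,1,0)=T(0,1,0,2)$ and $v_3$ gives $T(1,0,2,0)$.
\item $G'=T(0,1,1,0)$, with degrees $1,3,3,1$. The leaves are excluded, and $v_2,v_3$ give $T(0,1,2,0)$.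
\item $G'=T(1,0,0,2)$, with degrees $2,2,2,3$. The vertex $v_3$ is excluded and $v_4$ gives $T(1,0,0,3)$. At $v_1$ and $v_2$ apply Lemma~\ref{lem:leg} with $m=2$, $m_2=\frac12$. At $v_1$ the vertices at distance $2$ have degrees $1$ and $2$, so $m_4=\frac14+\frac18+\frac1{16}$, the gain is at least $\frac\chi{48}>0.0172$, and $\operatorname{def}(G)>0.251$. At $v_2$ they have degrees $2$ and $3$, so $m_4=\frac14+\frac1{16}+\frac1{24}$, the gain is at least $\frac\chi3\cdot\frac7{48}>0.04$, and $\operatorname{def}(G)>0.27$.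
\end{itemize}
The trees $T(1,0,1,1)$, $T(0,1,0,2)$, $T(1,0,2,0)$, $T(0,1,2,0)$ and $T(1,0,0,3)$ have deficiency at least $2\kappa$ by Lemma~\ref{lem:families}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) and (c)]
The orders $2$ and $4$ were treated in Section~\ref{sec:four}. Let $n\ge6$ be even. By Lemma~\ref{lem:DS}, the balanced double sun is the unique maximizer among double suns, has the energy stated in (b), and has deficiency less than $2\kappa$. If $G$ is neither a double sun nor in $\mathcal E$, Proposition~\ref{prop:even} gives $\operatorname{def}(G)\ge2\kappa$, that is, $RE(G)\le\frac{n-6}{\sqrt2}+4$, which is strictly below the energy of the balanced double sun; equality holds for $C_6$ by \eqref{eq:cycles}. This proves (c), and it proves (b) outside $\mathcal E$. The three members of $\mathcal E$ of order $8$ have $RE<5.4940$, $RE\le5.462$ and $RE\le5.48$ by Section~\ref{sec:cycles} and Table~\ref{tab:trees}, while $\delta(3,2)=\frac{2\sqrt6-3}{12}$ gives $RE(DS(2,1))=\sqrt2+2+2\sqrt{1+\delta(3,2)}>5.566$.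 For order $10$, $RE(T(1,0,0,2))<6.8369<6.936<2\sqrt2+2+2\sqrt{10/9}=RE(DS(2,2))$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{src}
\emph{Extremal graphs for normalized Laplacian spectral radius and energy},
\texttt{https://journals.uwyo.edu/index.php/ela/article/download/1499/1499/1499}

\end{thebibliography}
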